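\title{The Borromean rings are the only Brunnian link of convex curves}

\begin{abstract}
We prove that a Brunnian link in $\mathbb R^3$ whose components are all convex plane curves is isotopic to the Borromean rings. The proof shrinks the flat disks bounded by the curves, all at the same time, to the convex hulls of the segments along which other curves pierce them. Either some curve comes free, or three disks share a point and their boundaries form the Borromean rings. The same argument shows that a link of convex curves is an unlink as soon as it contains no Hopf link and no Borromean rings, and that any two realizations of the Borromean rings by convex curves can be deformed into each other through convex curves.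
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{knot} is a subset of $\mathbb R^3$ homeomorphic to a circle, and a \emph{link} is a finite collection of disjoint knots, its \emph{components}. Links are unoriented, and \emph{isotopic} means ambient isotopic: carried one to the other by a continuous family $(\Phi_s)_{0\le s\le1}$ of homeomorphisms of $\mathbb R^3$ with $\Phi_0=\mathrm{id}$. A link is an \emph{unlink} if its components bound disjoint embedded disks, that is, if it can be deformed to separated round circles without passing through itself. A link with $n\ge3$ components is \emph{Brunnian} if it is not an unlink but every proper sublink is; equivalently, it is not an unlink but deleting any one component leaves an unlink. The standard example is the Borromean rings, with three components.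

Each component of a Brunnian link is unknotted, so one may ask how simple the components can be made all at once. By a theorem of Freedman and Skora, no Brunnian link can be realized with all components round circles. A slightly larger class of curves does allow an example. A \emph{convex curve} is a simple closed curve in $\mathbb R^3$ that lies in a plane and bounds a convex region of that plane. The three mutually perpendicular ellipses
\begin{equation}\label{eq:B}
E_1:\ x^2+\tfrac{z^2}{4}=1,\ y=0;\qquad E_2:\ \tfrac{x^2}{4}+y^2=1,\ z=0;\qquad E_3:\ \tfrac{y^2}{4}+z^2=1,\ x=0
\end{equation}
form the Borromean rings. This leads to the following question, posed in \cite{BS}.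

\begin{quote}
\emph{Is there a Brunnian link, not isotopic to the Borromean rings, all of whose components are convex curves?}
\end{quote}

Convex curves come with canonical spanning disks, the flat convex regions that they bound. If the planes are in general position, two such disks meet in at most a segment, three in at most a point, and four not at all. One therefore guesses that all linking of convex curves is visible on pairs and triples of components. A Brunnian link with four or more components has only trivial pairs and triples, so the guess predicts the answer no. It is only a guess, because the disks may intersect in a closed chain, each pierced by the previous curve, with no three sharing a point. Then no component can be pulled free along its disk, and one has to show that such a chain always comes apart. It does.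

\begin{theorem}\label{thm:main}
If a Brunnian link $L$ has all components convex curves, then $L$ has three components and is isotopic to the Borromean rings.
\end{theorem}

The proof gives two further results. We say that a link is \emph{deformed through convex curves} if it is moved by an ambient isotopy such that at each time every component is a convex curve. The invariants in the next statement are recalled in Section~\ref{sec:unlinks}.

\begin{theorem}\label{thm:unlink}
For a link $L$ all of whose components are convex curves, the following are equivalent:
\begin{enumerate}
\item[(1)] $L$ is an unlink;
\item[(2)] every sublink with at most three components is an unlink;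
\item[(3)] no two-component sublink is a Hopf link and no three-component sublink is the Borromean rings;
\item[(4)] all pairwise linking numbers and all Milnor invariants $\bar\mu(ijk)$ with $i,j,k$ distinct vanish;
\item[(5)] $L$ is link-homotopic to an unlink;
\item[(6)] $L$ is slice, that is, its components bound disjoint locally flat disks in $B^4$;
\item[(7)] $L$ can be deformed through convex curves to round circles lying in pairwise disjoint balls.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:borromean}
Any two realizations of the Borromean rings by convex curves can be deformed into each other through convex curves, up to the numbering of the components.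
\end{theorem}

From knot theory, the proofs of Theorems~\ref{thm:main} and~\ref{thm:borromean} use only the standard facts that the Hopf link and the Borromean rings are not unlinks and that the ellipses \eqref{eq:B} form the Borromean rings. The rest is elementary convexity.

\section{Nested disks: two examples}\label{sec:examples}

A \emph{convex disk} is a compact convex subset $D$ of a plane $P$ with nonempty interior $\operatorname{int}D$, the interior being taken in $P$. Convex curves are the boundaries of convex disks. For a link $L=C_1\cup\dots\cup C_n$ of convex curves, $P_i$ denotes the plane of $C_i$ and $D_i\subset P_i$ the convex disk that it bounds, so $D_i$ is the disjoint union of $C_i$ and $\operatorname{int}D_i$. The planes are in \emph{general position} if any two meet in a line, any three have linearly independent normals, and no four have a common point.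

We record which disk passes through the interior of which. Write
\[
i\to j\qquad\text{if } i\ne j,\quad D_i\cap D_j\ne\emptyset\quad\text{and}\quad D_i\cap D_j\subset\operatorname{int}D_j ,
\]
and call $i$ a \emph{predecessor} of $j$. When $i\to j$, the curve $C_j$ misses the disk $D_i$ altogether, while $C_i$ meets $D_j$. We call $L$ \emph{nested} if its planes are in general position and for all $i\ne j$ we have $D_i\cap D_j=\emptyset$, or $i\to j$, or $j\to i$. Lemma~\ref{lem:pairs} will show that only Hopf links prevent nesting.

If $L$ is nested and $j$ has no predecessor, then for $i\neq j$ the set $D_i\cap D_j$ is empty or lies in $\operatorname{int}D_i$, and in both cases $C_i\cap D_j=\emptyset$. So $C_j$ can be shrunk inside $D_j$ to a tiny circle and set aside. The difficulty arises when every index has a predecessor, which forces a directed cycle of length at least three. The two examples below have the same cycle $1\to2\to3\to1$ in the same planes $P_1=\{y=0\}$, $P_2=\{z=0\}$, $P_3=\{x=0\}$. To both we apply the same move: replace each $D_j$ by a thin neighborhood, in $P_j$, of the segment in which its predecessor meets it. For an interval $[a,b]$ we write $[a,b]_x$, $[a,b]_y$, $[a,b]_z$ for its copies on the axes.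

\begin{example}[a cycle that comes apart]\label{ex:triangles}
Let $T$ be the triangle $\{(u,v): 2u+v\ge2,\ 3u+4v\le12,\ v\ge-1\}$. It meets the $u$-axis in $[1,4]$, with the open interval $(1,4)$ in its interior, and the $v$-axis in $[2,3]$. Put
\[
D_1=\{(x,0,z):(z,x)\in T\},\quad D_2=\{(x,y,0):(x,y)\in T\},\quad D_3=\{(0,y,z):(y,z)\in T\}.
\]
On the $x$-axis $D_1$ cuts out $[2,3]_x$ and $D_2$ cuts out $[1,4]_x$, so $1\to2$; the cyclic symmetry of the coordinates gives $2\to3$ and $3\to1$. Every disk is pierced by another curve, and the three disks have no common point, since the origin is not in $T$.

Let $D_2'$, $D_3'$, $D_1'$ be the closed $\eta$-neighborhoods of $[2,3]_x$, $[2,3]_y$, $[2,3]_z$ in $P_2$, $P_3$, $P_1$, with $\eta=2/5$. The segment $[2,3]$ of the $u$-axis has distances $2/\sqrt5$, $3/5$ and $1$ from the three sides of $T$, so $D_j'\subset\operatorname{int}D_j$. Consider the annulus $D_2\setminus\operatorname{int}D_2'$ in Figure~\ref{fig:triangle}. The curves $C_1$ and $C_1'=\partial D_1'$ lie in $D_1$, so they meet $P_2$ only in $[2,3]_x\subset\operatorname{int}D_2'$. The curves $C_3$ and $C_3'$ meet $P_2$ at the points $y=1,\,4$ and $y=2-\eta,\,3+\eta$ of the $y$-axis, outside $D_2$. So $C_2$ can slide across the annulus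 to $C_2'$, whether the other two curves have moved already or not, and by symmetry the same holds for $C_1$ and $C_3$. The three segments are at mutual distance $2\sqrt2>2\eta$, so the new disks are disjoint, and the link is an unlink. What happened is that $C_2$, in contracting toward the segment that it must keep enclosed, withdrew from $D_3$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!15] (-0.8,3.6)--(1.5,-1)--(5.333,-1)--cycle;
\draw[thick] (-0.8,3.6)--(1.5,-1)--(5.333,-1)--cycle;
\draw[->] (-1.4,0)--(5.9,0) node[right]{$x$};
\draw[->] (0,-1.3)--(0,4.7) node[above]{$y$};
\draw[thick,dashed,fill=white] (2,0.4)--(3,0.4) arc (90:-90:0.4)--(2,-0.4) arc (270:90:0.4);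
\draw (1.6,0)--(3.4,0);
\draw[ultra thick] (2,0)--(3,0);
\draw[ultra thick] (0,2)--(0,3);
\fill (2,0) circle (2.5pt);
\fill (3,0) circle (2.5pt);
\draw[fill=white] (0,1) circle (2.5pt);
\draw[fill=white] (0,4) circle (2.5pt);
\node at (2.5,0.72) {$C_2'$};
\node at (2.6,1.5) [above right] {$C_2$};
\end{tikzpicture}
\caption{The plane $z=0$ in Example~\ref{ex:triangles}. The triangle is $C_2$. The black dots are the points of $C_1$ in this plane and the white dots those of $C_3$. The heavy segments are $D_1\cap D_2$ on the $x$-axis and $D_2\cap D_3$ on the $y$-axis. The curve $C_2$ slides across the shaded annulus to the dashed curve $C_2'$, whose disk no longer meets the $y$-axis.}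
\label{fig:triangle}
\end{figure}

\begin{example}[a cycle that persists]\label{ex:ellipses}
For the ellipses \eqref{eq:B} we have $D_1\cap D_2=[-1,1]_x$, $D_2\cap D_3=[-1,1]_y$ and $D_3\cap D_1=[-1,1]_z$, while $\operatorname{int}D_2$, $\operatorname{int}D_3$, $\operatorname{int}D_1$ contain the open segments $(-2,2)$ of the same axes. Again $1\to2\to3\to1$, but now the origin lies in all three disks. Replace $D_2$, $D_3$, $D_1$ by the $\eta$-neighborhoods of $[-1,1]_x$, $[-1,1]_y$, $[-1,1]_z$ in their planes, with $\eta$ small. Then $D_1'$ meets the $x$-axis in $[-\eta,\eta]_x\subset\operatorname{int}D_2'$, so the cycle survives with segments of half-length $\eta$ in place of $1$. Repeating the move with widths tending to $0$ shrinks all three disks to the origin, and no arrow ever disappears.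
\end{example}

A \emph{cyclic triple} of $L$ is a triple of distinct indices with $i\to j\to k\to i$ and $D_i\cap D_j\cap D_k\ne\emptyset$. Example~\ref{ex:ellipses} has one and Example~\ref{ex:triangles} has none, and the proof shows that this is the whole dichotomy. A cyclic triple is always a copy of the Borromean rings (Lemma~\ref{lem:triple}). In a nested link, if repeated shrinking never frees a curve, then a point of the limiting disks farthest from the origin is the common point of a cyclic triple (Lemma~\ref{lem:stop}).

\section{Moving convex curves}\label{sec:moving}

We need to move curves by ambient isotopies and keep them convex. Convex curves need not be smooth, so we construct the isotopies by hand. We use repeatedly that for a convex disk $D$,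
\begin{equation}\label{eq:segment}
x\in\operatorname{int}D,\ y\in D\quad\Longrightarrow\quad [x,y)\subset\operatorname{int}D ,
\end{equation}
where $[x,y)$ is the segment without its endpoint $y$. In particular $\operatorname{int}D$ is convex. Translations and paths from the identity in the connected group $GL_3^+(\mathbb R)$ of orientation-preserving linear maps are ambient isotopies that keep convex curves convex. Deformations through convex curves can be concatenated, and reversed by passing from $\Phi_s$ to $\Phi_{1-s}\circ\Phi_1^{-1}$.

\subsection*{Gauge interpolation}
Let $o$ be a point of a plane $P$, used as origin, with polar coordinates $(r,\theta)$ in $P$ and normal coordinate $z$. Let $D\subset P$ be a convex disk with $o\in\operatorname{int}D$. By \eqref{eq:segment} each ray from $o$ meets $C=\partial D$ in exactly one point, so $C=\{r=\rho(\theta)\}$, $D=\{r\le\rho(\theta)\}$ and $\operatorname{int}D=\{r<\rho(\theta)\}$ for a positive \emph{radial function} $\rho$. The \emph{gauge} of $D$ is $\gamma(x)=\inf\{\lambda>0:x\in\lambda D\}$. It is positively homogeneous and equals $1/\rho$ on unit vectors. It is convex, because $x\in\lambda D$ and $y\in\mu D$ give $x+y\in(\lambda+\mu)D$. A finite convex function on a plane is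 continuous, so $\rho$ is continuous. Conversely, if $\gamma$ is convex, positively homogeneous and positive off $o$, then $\{\gamma\le1\}$ is a convex disk with $o$ in its interior and with gauge $\gamma$.

The point of the gauge is that these three conditions survive averaging. If $\gamma_0,\gamma_1$ are the gauges of two convex curves about $o$, then $\gamma_s=(1-s)\gamma_0+s\gamma_1$ is the gauge of a convex curve for $0\le s\le1$. We call this family the \emph{gauge interpolation}. Its radial functions satisfy
\begin{equation}\label{eq:gauge}
\frac1{\rho_s}=\frac{1-s}{\rho_0}+\frac s{\rho_1},
\end{equation}
so $\rho_s(\theta)$ is continuous in $(s,\theta)$ and lies between $\rho_0(\theta)$ and $\rho_1(\theta)$.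

\begin{lemma}\label{lem:radial}
Let $\rho_s(\theta)>0$ be continuous in $(s,\theta)\in[0,1]\times S^1$, let $m=\min_s\rho_s$ and $M=\max_s\rho_s$, and let $X\subset\mathbb R^3$ be compact and disjoint from the swept region $A=\{z=0,\ m(\theta)\le r\le M(\theta)\}$. Then there is an ambient isotopy, fixed on $X$, that carries the curve $\{z=0,\ r=\rho_0\}$ to $\{z=0,\ r=\rho_s\}$ at time $s$.
\end{lemma}

\begin{proof}
The functions $m$ and $M$ are continuous and positive. The compact sets $A_\delta=\{m-\delta\le r\le M+\delta,\ |z|\le\delta\}$ decrease to $A$ as $\delta\downarrow0$, so we can choose $\delta>0$ with $A_\delta\cap X=\emptyset$ and $m>2\delta$. Let $\varphi_{s,\theta}$ be the homeomorphism of $[0,\infty)$ that is the identity outside $[m(\theta)-\delta,M(\theta)+\delta]$ and maps $[m-\delta,\rho_0]$ linearly onto $[m-\delta,\rho_s]$ and $[\rho_0,M+\delta]$ linearly onto $[\rho_s,M+\delta]$. Then $\varphi_{0,\theta}=\mathrm{id}$. Put $\beta(z)=\max(0,1-|z|/\delta)$ and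
\[
\Phi_s(r,\theta,z)=\bigl(\varphi_{s\beta(z),\theta}(r),\theta,z\bigr).
\]
This is the identity off $A_\delta$, in particular on $X$ and near the $z$-axis, where polar coordinates are singular. It is continuous in all variables and maps each horizontal ray from the $z$-axis bijectively to itself. A continuous bijection of $\mathbb R^3$ that is the identity off a compact set is a homeomorphism. Finally $\Phi_0=\mathrm{id}$, and $\varphi_{s,\theta}(\rho_0(\theta))=\rho_s(\theta)$ with $\beta(0)=1$.
\end{proof}

The sliding move of Example~\ref{ex:triangles} is the following special case.

\begin{lemma}\label{lem:slide}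
Let $D'\subset D$ be convex disks in one plane and let $X\subset\mathbb R^3$ be compact and disjoint from $D\setminus\operatorname{int}D'$. Then an ambient isotopy fixed on $X$ carries $\partial D$ to $\partial D'$ through convex curves contained in $D$.
\end{lemma}

\begin{proof}
Take $o\in\operatorname{int}D'$ and interpolate the gauges of $D$ and $D'$. Their radial functions satisfy $\rho'\le\rho$, so the swept region is $\{\rho'\le r\le\rho\}=D\setminus\operatorname{int}D'$. Apply Lemma~\ref{lem:radial}.
\end{proof}

\subsection*{General position}

\begin{lemma}\label{lem:genpos}
Any link of convex curves can be deformed through convex curves, by an arbitrarily small motion in which each component moves rigidly, so that the planes $P_i$ are in general position.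
\end{lemma}

\begin{proof}
Let $\nu_i$ be a unit normal of $P_i$. Choose unit vectors $\nu_1',\dots,\nu_n'$ in turn, with $\nu_k'$ close to $\nu_k$ and outside the finitely many lines and planes spanned by one or two of the earlier $\nu_i'$. Then any two and any three of the $\nu_i'$ are linearly independent. Let $R_{i,s}$, $0\le s\le1$, be a path of small rotations about the origin from the identity to a rotation taking $\nu_i$ to $\nu_i'$. Three planes with independent normals meet in exactly one point. Choose small multiples $b_k$ of $\nu_k'$ in turn so that the plane $R_{k,1}P_k+b_k$ avoids the finitely many triple points of the earlier planes $R_{i,1}P_i+b_i$. With $g_{i,s}(x)=R_{i,s}x+sb_i$, the planes $g_{i,1}(P_i)$ are in general position.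

It remains to realize the $n$ different rigid motions by one ambient isotopy. Let $3d>0$ be at most the distance between any two components and put $\chi_i(x)=\max(0,1-\operatorname{dist}(x,C_i)/d)$. These functions are $\Lambda$-Lipschitz with $\Lambda=1/d$, they have disjoint supports contained in some ball $B$, and $\chi_i=1$ on $C_i$. Given $\varepsilon>0$, we may assume that the affine maps $h_{i,s}=g_{i,s}-\mathrm{id}$ are $\varepsilon$-Lipschitz on $\mathbb R^3$ and bounded by $\varepsilon$ on $B$. For $x\in B$ and any $y$,
\[
\chi_i(x)h_{i,s}(x)-\chi_i(y)h_{i,s}(y)=\bigl(\chi_i(x)-\chi_i(y)\bigr)h_{i,s}(x)+\chi_i(y)\bigl(h_{i,s}(x)-h_{i,s}(y)\bigr)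
\]
has norm at most $(\Lambda+1)\varepsilon|x-y|$, and for $x,y\notin B$ it vanishes. So $f_s=\sum_i\chi_ih_{i,s}$ is $\kappa$-Lipschitz with $\kappa=n(\Lambda+1)\varepsilon$, and we take $\varepsilon$ so small that $\kappa<1$. Put $\Phi_s=\mathrm{id}+f_s$. From $|\Phi_s(x)-\Phi_s(y)|\ge(1-\kappa)|x-y|$ we see that $\Phi_s$ is injective with Lipschitz inverse. It is surjective, since for each $y$ the contraction $x\mapsto y-f_s(x)$ has a fixed point. So $(\Phi_s)$ is an ambient isotopy, and $\Phi_s=g_{i,s}$ on $C_i$.
\end{proof}

\subsection*{Curves around a common point}
To recognize the Hopf link and the Borromean rings we compare a given link with a model. When all disks contain a common interior point, the link is determined by finite data, namely which of two curves is nearer to that point along each half-line in which their planes meet. Gauge interpolation preserves these data because the right side of \eqref{eq:gauge} is affine in $s$.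

\begin{lemma}\label{lem:compare}
Let $P_1,\dots,P_n$ be distinct planes through $0$. Let $(C_i^0)$ and $(C_i^1)$ be two systems of pairwise disjoint convex curves with $C_i^0,C_i^1\subset P_i$, each having $0$ in the interior of its disk, with radial functions $\rho_i^0$ and $\rho_i^1$ about $0$. Suppose that for all $i\ne j$, on each of the two half-lines of $P_i\cap P_j$ from $0$, the numbers $\rho_i^0-\rho_j^0$ and $\rho_i^1-\rho_j^1$ have the same sign. Then the first link can be deformed through convex curves to the second.
\end{lemma}

\begin{proof}
Let $C_i^s$, with radial function $\rho_i^s$, be the gauge interpolation from $C_i^0$ to $C_i^1$. On a half-line $h$ of $P_i\cap P_j$ the number $1/\rho_i^s-1/\rho_j^s$ is affine in $s$. Its values at $s=0$ and $s=1$ are nonzero, since the curves are disjoint, and of equal sign, so it never vanishes. We may assume $n\ge2$. Then $g=\min|\rho_i^s-\rho_j^s|$ is positive, the minimum being taken over $s\in[0,1]$, over $i\ne j$ and over the half-lines of $P_i\cap P_j$.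

Lemma~\ref{lem:radial} moves one curve while the others stand still, so we proceed in short steps. By uniform continuity there is $N$ with $|\rho_i^s-\rho_i^{s'}|<g/2$ whenever $|s-s'|\le1/N$. Put $s_k=k/N$. We pass from $(C_i^{s_k})$ to $(C_i^{s_{k+1}})$ by moving the curves one at a time through the family $C_i^s$, $s_k\le s\le s_{k+1}$. While $C_i$ moves, every other curve $C_j$ is at stage $s'\in\{s_k,s_{k+1}\}$. The swept region lies in $P_i$, so it can meet $C_j^{s'}$ only on a half-line $h$ of $P_i\cap P_j$. By the intermediate value theorem, a point of the swept region on $h$ has radius $\rho_i^s$ for some $s\in[s_k,s_{k+1}]$, and on $h$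
\[
|\rho_i^s-\rho_j^{s'}|\ge|\rho_i^s-\rho_j^s|-|\rho_j^s-\rho_j^{s'}|>g/2 .
\]
So the swept region misses the other curves, and Lemma~\ref{lem:radial} applies.
\end{proof}

\section{Two curves and three curves}\label{sec:small}

Throughout this section $L=C_1\cup\dots\cup C_n$ is a link of convex curves with planes in general position. As a model of the Hopf link we take the circles
\begin{equation}\label{eq:H}
(x-\tfrac12)^2+y^2=1,\ z=0\qquad\text{and}\qquad(x+\tfrac12)^2+z^2=1,\ y=0 .
\end{equation}
The first meets the $x$-axis at $-\frac12$ and $\frac32$, the second at $-\frac32$ and $\frac12$. So the origin is interior to both disks, the first circle is the nearer one on the negative half-axis, and the second is the nearer one on the positive half-axis.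

Convexity reduces the position of two curves to the position of two intervals on a line, which are disjoint, nested or overlapping.

\begin{lemma}\label{lem:pairs}
Let $i\ne j$.
\begin{enumerate}
\item[(a)] The relations $i\to j$ and $j\to i$ do not both hold.
\item[(b)] If $C_i\cup C_j$ is not a Hopf link, then $D_i\cap D_j=\emptyset$, or $i\to j$, or $j\to i$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\ell=P_i\cap P_j$, identified with $\mathbb R$, and let $I=D_i\cap\ell$ and $J=D_j\cap\ell$, so that $D_i\cap D_j=I\cap J$. If this set is empty there is nothing to prove. Otherwise $I=[a,b]$ and $J=[c,d]$ are compact intervals, possibly single points. A point of $\ell\cap\operatorname{int}D_i$ is interior to $I$, so $a,b\in C_i$, and likewise $c,d\in C_j$. Since $C_i\cap C_j=\emptyset$, the intervals have no common endpoint.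

(a) The left endpoint $\max(a,c)$ of $I\cap J$ lies in $C_i$ or in $C_j$, so it does not lie in both $\operatorname{int}D_i$ and $\operatorname{int}D_j$.

(b) Suppose first that $I\subset J$. The point $a$ lies in $D_j$ and in $C_i$, hence not in $C_j$, so $a\in\operatorname{int}D_j$. The same holds for $b$, and $\operatorname{int}D_j$ is convex. So $I\subset\operatorname{int}D_j$, that is, $i\to j$. If $J\subset I$, exchanging the roles gives $j\to i$.

Suppose now that neither interval contains the other. After interchanging $i$ and $j$ if necessary, $a<c$. Then $b<d$ because $J\not\subset I$, and $c<b$ because the intervals meet and $c\ne b$. So $a<c<b<d$. The point $c$ lies in $D_i$ and in $C_j$, so $c\in\operatorname{int}D_i$; in the same way $b\in\operatorname{int}D_j$. By \eqref{eq:segment}, $[c,b)\subset\operatorname{int}D_i$ and $(c,b]\subset\operatorname{int}D_j$. Choose $p$ with $c<p<b$ and translate it to the origin. On the half-line of $\ell$ to the right of $p$ we have $\rho_i=b-p<d-p=\rho_j$, and on the other half-line $\rho_i=p-a>p-c=\rho_j$.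

Let $u$ be a vector along $\ell$ pointing to the right, and let $v\in P_i\setminus\ell$ and $w\in P_j\setminus\ell$. These vectors form a basis of $\mathbb R^3$. With the standard basis $e_1,e_2,e_3$, the linear map $u\mapsto-e_1$, $v\mapsto e_2$, $w\mapsto\pm e_3$ preserves orientation for one choice of the sign, and then it is joined to the identity in $GL_3^+(\mathbb R)$. It takes $P_i$ and $P_j$ to the planes of the first and second circle in \eqref{eq:H}. A linear map preserves the order of points on each half-line from $0$, so the image of $C_i$ is the nearer curve on the negative half-axis and the farther one on the positive half-axis, as in \eqref{eq:H}. By Lemma~\ref{lem:compare}, $C_i\cup C_j$ is isotopic to \eqref{eq:H}, a Hopf link.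
\end{proof}

\begin{lemma}\label{lem:triple}
If $(1,2,3)$ is a cyclic triple, then $C_1\cup C_2\cup C_3$ can be deformed through convex curves to the ellipses \eqref{eq:B}. In particular it is isotopic to the Borromean rings.
\end{lemma}

\begin{proof}
Translate a point $p\in D_1\cap D_2\cap D_3$ to the origin. The relations $1\to2$, $2\to3$, $3\to1$ place $p$ in $\operatorname{int}D_2$, $\operatorname{int}D_3$ and $\operatorname{int}D_1$, so the radial functions $\rho_i$ about $p$ are defined. On each half-line of $P_1\cap P_2$ the point at radius $\min(\rho_1,\rho_2)$ lies in $D_1\cap D_2\subset\operatorname{int}D_2$. So $\min(\rho_1,\rho_2)<\rho_2$, which means $\rho_1<\rho_2$. The same argument with the indices permuted cyclically gives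
\begin{equation}\label{eq:cyclic}
\rho_1<\rho_2\ \text{ on }P_1\cap P_2,\qquad\rho_2<\rho_3\ \text{ on }P_2\cap P_3,\qquad\rho_3<\rho_1\ \text{ on }P_3\cap P_1,
\end{equation}
on both half-lines in each case.

The normals $\nu_1,\nu_2,\nu_3$ form a basis. Let $\nu_1^*,\nu_2^*,\nu_3^*$ be the dual basis, defined by $\langle\nu_a,\nu_b^*\rangle=\delta_{ab}$. Then $P_1\cap P_2$, $P_2\cap P_3$, $P_3\cap P_1$ are spanned by $\nu_3^*$, $\nu_1^*$, $\nu_2^*$. The linear map $\nu_3^*\mapsto e_1$, $\nu_1^*\mapsto e_2$, $\nu_2^*\mapsto\pm e_3$, with the sign chosen to preserve orientation, takes these lines to the $x$-, $y$- and $z$-axes. Each plane is spanned by two of the lines, so $P_1,P_2,P_3$ go to the planes $y=0$, $z=0$, $x=0$ of $E_1,E_2,E_3$, and \eqref{eq:cyclic} still holds. The ellipses satisfy \eqref{eq:cyclic} as well: the radii are $1<2$ for $E_1,E_2$ on the $x$-axis, for $E_2,E_3$ on the $y$-axis, and for $E_3,E_1$ on the $z$-axis. Apply Lemma~\ref{lem:compare}.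
\end{proof}

\section{Shrinking the disks}\label{sec:shrink}

This section contains the main argument.

\begin{proposition}\label{prop:shrink}
A nested link of convex curves with no cyclic triple can be deformed through convex curves to round circles in pairwise disjoint balls. In particular it is an unlink.
\end{proposition}

Neither hypothesis can be dropped: the Hopf link \eqref{eq:H} has no cyclic triple, and the ellipses \eqref{eq:B} are nested.

\subsection*{One step}
In the examples each disk had one predecessor. In general $C_j$ must keep enclosing all the segments $D_i\cap D_j$ with $i\to j$, and it must stay convex, so it cannot shrink past their convex hull. Let $L$ be nested and suppose that every index has a predecessor. Put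
\[
H_j=\operatorname{conv}\bigcup_{i\to j}(D_i\cap D_j).
\]
This set is nonempty, and it is compact as the convex hull of a compact set in the plane. It lies in $\operatorname{int}D_j$ because $\operatorname{int}D_j$ is convex and contains each $D_i\cap D_j$ with $i\to j$. For $\eta>0$ let $D_j'$ be the closed $\eta$-neighborhood of $H_j$ in $P_j$, a convex disk, and let $C_j'=\partial D_j'$. For small $\eta$ we have, for all $j$,
\begin{equation}\label{eq:chain}
H_j\subset\operatorname{int}D_j'\subset D_j'\subset\operatorname{int}D_j .
\end{equation}

\begin{lemma}\label{lem:step}
Assume \eqref{eq:chain}, and let $X$ be a compact set disjoint from all $D_j$.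
\begin{enumerate}
\item[(a)] The curves $C_j'$ form a link $L'$, and $L$ can be deformed through convex curves to $L'$ by an ambient isotopy fixed on $X$.
\item[(b)] $L'$ is nested, and its relation $\to'$ is contained in $\to$.
\item[(c)] Every cyclic triple of $L'$ is a cyclic triple of $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We claim that the annulus $A_j=D_j\setminus\operatorname{int}D_j'$ meets neither $C_i$ nor $C_i'$ for $i\ne j$. Both curves lie in $D_i$, so a point $x$ of $A_j$ on one of them lies in $D_i\cap D_j$. As $L$ is nested, $i\to j$ or $j\to i$. If $i\to j$, then $x\in H_j\subset\operatorname{int}D_j'$, contrary to $x\in A_j$. If $j\to i$, then $x\in H_i\subset\operatorname{int}D_i'\subset\operatorname{int}D_i$, so $x$ lies on neither $C_i'$ nor $C_i$. This proves the claim.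

Since $C_j'\subset A_j$, the curves $C_j'$ are pairwise disjoint. Replace $C_j$ by $C_j'$ for $j=1,\dots,n$ in turn, by Lemma~\ref{lem:slide}, keeping fixed the union of $X$, the curves $C_i'$ with $i<j$ and the curves $C_i$ with $i>j$.

(b) The planes have not changed. Suppose $D_i'\cap D_j'\ne\emptyset$. Then $D_i\cap D_j\ne\emptyset$, so $i\to j$ or $j\to i$. If $i\to j$, then $D_i'\cap D_j'\subset D_i\cap D_j\subset H_j\subset\operatorname{int}D_j'$, so $i\to'j$. If $j\to i$, then $j\to'i$ by the same inclusions. So $L'$ is nested. If $i\to'j$, then $j\to i$ is impossible, since it would give $j\to'i$, contrary to Lemma~\ref{lem:pairs}(a) for $L'$. Hence $i\to j$.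

(c) This follows from (b) and $D_j'\subset D_j$.
\end{proof}

\subsection*{The shrinking stops}
We iterate the step as long as every index has a predecessor. Nothing forces an arrow to disappear at a given step, and in Example~\ref{ex:ellipses} none ever does, so counting arrows does not end the process. Instead we suppose that it runs forever and study the limit. We let the widths tend to $0$ so that each limiting disk equals the hull of its intersections with its predecessors, with no room to spare. Such a system of convex sets is rigid at its outermost point.

\begin{lemma}\label{lem:stop}
Let $L^0,L^1,L^2,\dots$ be nested links with disks $D_j^t$ and relations $\to_t$ such that for every $t$ each index has a predecessor in $L^t$, and $L^{t+1}$ arises from $L^t$ by the step above with a width $\eta_t\le2^{-t}$ satisfying \eqref{eq:chain}. Then $L^0$ has a cyclic triple.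
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:step}(b) the relations $\to_t$ on a finite set decrease, so they are equal to one relation $\to_\infty$ for all large $t$. Every index has a predecessor for $\to_\infty$, and $\to_\infty$ is contained in $\to_0$. Put $D_j^\infty=\bigcap_tD_j^t$, a nonempty compact convex set. If $i\to_\infty j$, then the nonempty compact sets $D_i^t\cap D_j^t$ decrease to $D_i^\infty\cap D_j^\infty$, which is therefore nonempty. Put
\[
H_j^\infty=\operatorname{conv}\bigcup_{i\to_\infty j}(D_i^\infty\cap D_j^\infty).
\]

We claim that $D_j^\infty=H_j^\infty$. The inclusion $H_j^\infty\subset D_j^\infty$ holds because $D_j^\infty$ is convex. For the converse fix $\varepsilon>0$. A decreasing sequence of compact sets eventually lies in any open set that contains its intersection. So for all large $t$ the relation $\to_t$ equals $\to_\infty$, and each $D_i^t\cap D_j^t$ with $i\to_tj$ lies in the open $\varepsilon$-neighborhood of $H_j^\infty$. This neighborhood is convex, so it contains the hull $H_j^t$ used at step $t$. Every point of $D_j^\infty\subset D_j^{t+1}$ is within $2^{-t}$ of $H_j^t$, hence within $\varepsilon+2^{-t}$ of $H_j^\infty$. Letting $t\to\infty$ and then $\varepsilon\to0$, and using that $H_j^\infty$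 is closed, we get $D_j^\infty\subset H_j^\infty$.

Let $p$ be a point of the compact set $U=\bigcup_jD_j^\infty$ farthest from the origin. If $p=\sum_k\lambda_kx_k$ with $x_k\in U$, $\lambda_k>0$ and $\sum_k\lambda_k=1$, then
\[
\sum_k\lambda_k|x_k-p|^2=\sum_k\lambda_k|x_k|^2-|p|^2\le0 ,
\]
so $x_k=p$ for all $k$. Let $S=\{j:p\in D_j^\infty\}$, a nonempty set. If $j\in S$, then $p\in H_j^\infty$ is such a combination of points of the sets $D_i^\infty\cap D_j^\infty\subset U$ with $i\to_\infty j$. So $p$ itself lies in one of these sets, and $j$ has a predecessor $i\in S$.

Passing repeatedly from an element of the finite set $S$ to a predecessor in $S$, we must repeat an index, so $S$ contains a directed cycle of $\to_\infty$. The relation is irreflexive by definition and antisymmetric by Lemma~\ref{lem:pairs}(a), so the cycle has at least three distinct indices. On the other hand $p\in P_j$ for all $j\in S$, and no four planes have a common point, so $|S|\le3$. Hence $S=\{i,j,k\}$ with $i\to_0j\to_0k\to_0i$ and $p\in D_i^0\cap D_j^0\cap D_k^0$.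
\end{proof}

\begin{remark}
This is the only use of the condition on four planes, and it can be avoided. Any two indices in $S$ are related by $\to_\infty$, since their disks share $p$ at every stage. In a shortest cycle $i_1\to_\infty i_2\to_\infty\dots\to_\infty i_m\to_\infty i_1$ in $S$ with $m\ge4$, either $i_3\to_\infty i_1$ or $i_1\to_\infty i_3$ would give a shorter cycle, so $m=3$.
\end{remark}

\subsection*{Setting curves aside}
A freed curve has to be put where the later moves cannot reach it. Every curve moves only in its own plane, so a small ball that misses all the other planes will do.

\begin{proof}[Proof of Proposition~\ref{prop:shrink}]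
Let $P_1,\dots,P_n$ be the planes of $L$. We show by induction on $k=0,1,\dots,n$ that $L$ can be deformed through convex curves, with the $i$-th curve ending in $P_i$, to a link for which there is a set $F$ of $k$ indices such that
\begin{enumerate}
\item[(i)] the components with index $a\in F$ are round circles in pairwise disjoint closed balls $B_a$, and $B_a\cap P_i=\emptyset$ for all $i\ne a$;
\item[(ii)] the components with index outside $F$ form a nested link with no cyclic triple.
\end{enumerate}
The case $k=0$ is the hypothesis and the case $k=n$ is the conclusion. Suppose the statement holds for some $k<n$. Let $X$ be the union of the circles with index in $F$, and let $L^0$ be the link in (ii). By (i), $X$ misses the planes of $L^0$.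

As long as every index outside $F$ has a predecessor outside $F$, apply Lemma~\ref{lem:step} with the set $X$ and with width at most $2^{-t}$ at step $t$. This gives nested links $L^0,L^1,\dots$ with no cyclic triple. By Lemma~\ref{lem:stop} the process ends: there are $t$ and $j\notin F$ such that $j$ has no predecessor in $L^t$. As noted in Section~\ref{sec:examples}, the disk $D_j^t$ then misses the other components of $L^t$. It also misses $X$.

The planes $P_i$ with $i\ne j$ meet $P_j$ in finitely many lines, which do not cover the open set $\operatorname{int}D_j^t$. Choose $q\in\operatorname{int}D_j^t$ on none of them. Since $q\in P_j$, it lies in no ball $B_a$ with $a\in F$. So a sufficiently small closed ball $B_j$ about $q$ misses the planes $P_i$ with $i\ne j$ and the balls $B_a$ with $a\in F$, and the round disk $B_j\cap P_j$ lies in $D_j^t$. By Lemma~\ref{lem:slide} we move $C_j^t$ to the boundary circle of this round disk, keeping all other components fixed. Now (i) holds for $F\cup\{j\}$, and (ii) holds because a sublink of a nested link with no cyclic triple has the same two properties.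

Round circles in disjoint balls bound disjoint flat disks, so $L$ is an unlink.
\end{proof}

\begin{proposition}\label{prop:dichotomy}
Let $L$ be a link of convex curves with no Hopf sublink. Then either $L$ can be deformed through convex curves to round circles in pairwise disjoint balls, or $L$ has a three-component sublink isotopic to the Borromean rings.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:genpos} we may assume that the planes are in general position; an ambient isotopy preserves the isotopy type of every sublink. By Lemma~\ref{lem:pairs}(b), $L$ is nested. If there is no cyclic triple, apply Proposition~\ref{prop:shrink}. Otherwise apply Lemma~\ref{lem:triple}.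
\end{proof}

\section{Brunnian links and Borromean rings}\label{sec:brunnian}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L$ be Brunnian with $n\ge3$ components, all convex curves. Every two-component sublink is proper, hence an unlink, hence not a Hopf link. Since $L$ is not an unlink, Proposition~\ref{prop:dichotomy} gives a three-component sublink $B\subset L$ isotopic to the Borromean rings. As $B$ is not an unlink, it is not a proper sublink of $L$. Hence $L=B$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:borromean}]
It suffices to deform any link $L$ of three convex curves that is isotopic to the Borromean rings to the ellipses \eqref{eq:B}. By Lemma~\ref{lem:genpos} we may assume general position. The two-component sublinks of $L$ are unlinks, so $L$ is nested by Lemma~\ref{lem:pairs}(b). Since $L$ is not an unlink, Proposition~\ref{prop:shrink} shows that it has a cyclic triple, which consists of all three components. Number them so that the triple is $(1,2,3)$ and apply Lemma~\ref{lem:triple}.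
\end{proof}

\begin{remark}
The proof also shows why round circles do not suffice. Let $(1,2,3)$ be a cyclic triple of round circles with centers $c_i$, radii $R_i$ and common point $p$ of the disks. Every chord of $C_i$ through $p$ is cut by $p$ into two pieces whose lengths have product $\pi_i=R_i^2-|p-c_i|^2$. Multiplying the inequalities \eqref{eq:cyclic} on the two half-lines of each line gives $\pi_1<\pi_2<\pi_3<\pi_1$, which is absurd. So round circles have no cyclic triple. Lemma~\ref{lem:genpos} keeps round circles round, so by Lemma~\ref{lem:pairs}(b) and Proposition~\ref{prop:shrink} a link of round circles with no Hopf sublink is an unlink. This recovers the statement of Freedman and Skora quoted in the introduction.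
\end{remark}

\section{Recognizing unlinks of convex curves}\label{sec:unlinks}

We first recall the notions in Theorem~\ref{thm:unlink}. A link of convex curves is isotopic to a polygonal link, so the usual invariants are defined for it. Indeed, take a point of $\operatorname{int}D_i$ as origin. For small $\varepsilon>0$ the annulus $D_i\setminus\operatorname{int}\bigl((1-\varepsilon)D_i\bigr)$ misses the other components. Cover the compact set $(1-\varepsilon)D_i$ by finitely many squares in $\operatorname{int}D_i$, and slide $C_i$ to the boundary of their convex hull by Lemma~\ref{lem:slide}.

\emph{Link homotopy.} Two links are \emph{link-homotopic} if there is a homotopy of maps of a disjoint union of circles from one to the other in which distinct components have disjoint images at all times; a component may cross itself.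

\emph{Slice links.} View $L$ in $S^3=\mathbb R^3\cup\{\infty\}=\partial B^4$. It is \emph{slice} if there are disjoint disks $\Delta_i\subset B^4$ with $\Delta_i\cap S^3=\partial\Delta_i=C_i$ that are locally flat, meaning that near each point the pair $(B^4,\Delta_i)$ is homeomorphic to $(\mathbb R^4,\mathbb R^2)$, or to the corresponding pair of half-spaces at the boundary.

\emph{Milnor invariants.} For a group $G$ let $G_1=G$ and $G_{q+1}=[G,G_q]$ be the lower central series. Orient $L$, let $X=S^3\setminus L$ and $G=\pi_1(X)$, and choose based meridians $m_1,\dots,m_n$ and based $0$-framed longitudes $\lambda_1,\dots,\lambda_n$, where $\lambda_k$ is a parallel of $C_k$ having linking number $0$ with $C_k$. The meridians form a basis of $H_1(X)=G/G_2\cong\mathbb Z^n$, and therefore generate every quotient $G/G_q$. Let $F$ be the free group on $x_1,\dots,x_n$, mapped to $G$ by $x_i\mapsto m_i$. Fix $q\ge3$ and choose $w_k\in F$ with the same image as $\lambda_k$ in $G/G_q$. The \emph{Magnus expansion} of $w_k$ is the power series in noncommuting variables obtained by substituting $1+X_i$ for $x_i$ and $1-X_i+X_i^2-\cdots$ for $x_i^{-1}$; elements of $F_q$ expand as $1$ plus terms of degree at least $q$. For $i\ne k$ the coefficient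 of $X_i$ is the linking number of $C_i$ and $C_k$. For distinct $i,j,k$, the invariant $\bar\mu(ijk)$ is the coefficient of $X_iX_j$, taken modulo the greatest common divisor of the three linking numbers among $C_i,C_j,C_k$; it is an integer when these vanish. It depends only on the oriented sublink $C_i\cup C_j\cup C_k$, and reversing an orientation changes at most its sign. We use three facts. For an unlink the longitudes are trivial, so all these invariants vanish. The Hopf link has linking number $\pm1$, and the Borromean rings have vanishing linking numbers and $\bar\mu(123)=\pm1$. By Milnor \cite{Milnor54,Milnor57}, the $\bar\mu$-invariants with pairwise distinct indices, including the linking numbers, are invariant under link homotopy.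

\begin{lemma}\label{lem:slice}
If $L$ is slice, then all linking numbers and all $\bar\mu(ijk)$ of $L$ vanish.
\end{lemma}

\begin{proof}
Each longitude bounds a parallel copy of a slice disk, so it dies in the complement of the disks in $B^4$. The task is to bring this information back to the link group, and this is done modulo the lower central series.

Let $\Delta_1,\dots,\Delta_n$ be the slice disks and $Y=B^4\setminus\bigcup_i\Delta_i$. Locally flat surfaces in $4$-manifolds have normal bundles, by Freedman and Quinn, so the $\Delta_i$ have disjoint neighborhoods $\Delta_i\times D^2$. Let $N$ be the union of the open sets $\Delta_i\times\operatorname{int}D^2$. Its components are contractible, and $Y\cap N$ is homotopy equivalent to a disjoint union of $n$ circles, which are meridians of the $C_i$. The Mayer--Vietoris sequence of $B^4=Y\cup N$ contains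
\[
0=H_2(Y\cap N)\to H_2(Y)\to H_2(B^4)=0\to H_1(Y\cap N)\to H_1(Y)\to H_1(B^4)=0 .
\]
So $H_2(Y)=0$, and $H_1(Y)\cong\mathbb Z^n$ with the meridians as a basis.

Let $\Gamma=\pi_1(Y)$. The group homology $H_2(\Gamma)$ is a quotient of $H_2(Y)$, so it vanishes. Stallings' theorem \cite{Stallings} says that a homomorphism of groups $A\to A'$ that induces an isomorphism on $H_1$ and a surjection on $H_2$ induces isomorphisms $A/A_q\cong A'/A'_q$ for all $q$. It applies to the map $G\to\Gamma$ induced by the inclusion $X\subset Y$ and to the composite $F\to G\to\Gamma$, since both match the bases of $H_1$ given by meridians. Hence $F/F_q\cong G/G_q\cong\Gamma/\Gamma_q$, compatibly with these maps.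

For $0\ne y\in D^2$ the disk $\Delta_k\times\{y\}$ lies in $Y$, and its boundary is a parallel of $C_k$ that is null-homologous in $Y$. Since $H_1(X)\to H_1(Y)$ is an isomorphism, this parallel has linking number $0$ with $C_k$, so it is the $0$-framed longitude. Thus $\lambda_k$ is trivial in $\Gamma$, hence in $G/G_q$, and so $w_k\in F_q$. With $q\ge3$, the Magnus expansion of $w_k$ has no terms of degree $1$ or $2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unlink}]
We show $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(7)\Rightarrow(1)$, then that (7) implies each of (4), (5), (6), and that each of these implies (3).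

A sublink of an unlink is an unlink, so $(1)\Rightarrow(2)$. The Hopf link and the Borromean rings are not unlinks, so $(2)\Rightarrow(3)$. The implication $(3)\Rightarrow(7)$ is Proposition~\ref{prop:dichotomy}. Round circles in disjoint balls form an unlink, so $(7)\Rightarrow(1)$.

Assume (7), and let $(\Phi_s)$ be an ambient isotopy from $L$ to a link $U$ of round circles in disjoint balls. An isotopy is a link homotopy, which gives (5), and the invariants in (4) vanish for $U$, hence for $L$. The link $U$ is slice, as one sees by pushing the interiors of the disjoint flat disks into $B^4$. The homeomorphism $\Phi_1^{-1}$ extends to $S^3$ and, by coning, to $B^4$, and it carries these disks to slice disks for $L$. This gives (6).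

Finally, (5) implies (4) by Milnor's theorem, and (6) implies (4) by Lemma~\ref{lem:slice}. Assume (4). The invariants in (4) depend only on the two- and three-component sublinks, so they vanish for every sublink of $L$. A Hopf sublink would have linking number $\pm1$, and a Borromean sublink would have $\bar\mu(ijk)=\pm1\ne0$ in $\mathbb Z$. So (3) holds.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS}
\emph{Brunnian Spheres}, \texttt{http://users.wfu.edu/howards/papers/brunnianspheres.pdf}.

\bibitem{Milnor54}
Milnor, \emph{Link groups}, Ann. of Math. 59 (1954).

\bibitem{Milnor57}
Milnor, \emph{Isotopy of links}, 1957.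

\bibitem{Stallings}
Stallings, J. Algebra 2 (1965).

\end{thebibliography}
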